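# No 2-convex two-sphere in $\mathbb R^4$

## 1. A torus, a round sphere and a bent sphere

Take the torus
$$T=\{(z_1,z_2)\in\mathbb C^2:\ |z_1|=1,\ |z_2|=1\}$$
and a point $x=(x_1,x_2)$ outside it. Then $|x_1|\ne1$ or $|x_2|\neq 1$. If $|x_1|\ne 1$, the complex line $\{z_1=x_1\}$ passes through $x$ and misses $T$, because every point of $T$ has $|z_1|=1$. If $|x_2|\ne1$, the complex line $\{z_2=x_2\}$ does the same. So every point outside $T$ can be separated from $T$ by a complex line through that point.

**Definition (linearly convex).** A set $E\subset\mathbb C^n$ is *linearly convex* if for every $z\in\mathbb C^n\setminus E$ there is a complex affine hyperplane $H$ with $z\in H$ and $H\cap E=\emptyset$.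

**Definition ($m$-convex).** A set $E\subset\mathbb R^n$ is *$m$-convex with respect to* $x\in\mathbb R^n\setminus E$ if there is an $m$-dimensional real affine plane $L$ with $x\in L$ and $L\cap E=\emptyset$. It is *$m$-convex* if this holds for every $x\in\mathbb R^n\setminus E$.

In $\mathbb C^2$ the complex hyperplanes are the complex lines, and these are real 2-planes in $\mathbb R^4$. So a linearly convex set in $\mathbb C^2$ is 2-convex in $\mathbb R^4$, and $T$ is an example of both. An $m$-convex set is also $m'$-convex for $1\le m'\le m$: take a smaller plane inside the given one.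

Let us replace the torus by a sphere. The round sphere $S^2\subset\mathbb R^3\times\{0\}\subset\mathbb R^4$ is not 2-convex. A 2-plane through the origin meets the hyperplane $\mathbb R^3\times\{0\}$ in a linear subspace of dimension at least $1$, and that subspace meets $S^2$.

One may try to repair this by bending the sphere into the fourth dimension. Put
$$B=\{(y_1,y_2,y_3,\,1-2y_3^2):\ y_1^2+y_2^2+y_3^2=1\}\subset\mathbb R^4 ,$$
and look at the points $(0,0,0,s)$ above the old center. If $s\ne1$, the plane $\{(y_1,y_2,0,s)\}$ passes through $(0,0,0,s)$ and misses $B$, because the points of $B$ with $y_3=0$ have height $1$. So only $x=(0,0,0,1)$ is left on this vertical line.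

At this point the bent sphere fails. Let $x+V$ be a 2-plane, $V$ a linear 2-dimensional subspace, and note
$$B-x=\{(y,-2y_3^2):|y|=1\}.$$
If $V$ contains a nonzero vector $(y_1,y_2,0,0)$, normalize it to length $1$; it lies in $B-x$. Otherwise $V$ projects isomorphically onto the last two coordinates, so $V=\{(a\tau+bu,\ c\tau+du,\ \tau,\ u)\}$ for some constants $a,b,c,d$. Setting $u=-2\tau^2$, we need a real $\tau$ with
$$g(\tau)=(a\tau-2b\tau^2)^2+(c\tau-2d\tau^2)^2+\tau^2=1 .$$
Since $g(0)=0$ and $g(1)\ge1$, such a $\tau$ exists. So every 2-plane through $x$ meets $B$.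

Bending moved the obstruction but did not remove it. This leads to the *problem of sphere*, posed in "Problem Of Shadow (Complex Case)" (https://research-publication.com/amsj/uploads/papers/vol-05/iss-01/AMSJ-2016-N1-1.pdf): is there a linearly convex compact set in $\mathbb C^2$, or a 2-convex compact set in $\mathbb R^4$, that is homeomorphic to $S^2$? The answer is no in both versions. It is enough to treat 2-convex sets in $\mathbb R^4$, and the proof has to explain why the torus is allowed while the sphere is not.

## 2. The statements: cup products in the cohomology of neighborhoods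

All homology and cohomology has integer coefficients; $C_*$ and $C^*$ are singular chains and cochains, and $(\delta f)(a)=f(\partial a)$. A compact set may be badly shaped, so we use the cohomology of its neighborhoods.

**Definition.** For compact $K\subset\mathbb R^n$ put
$$\check H^*(K)=\varinjlim_{N\supset K\text{ open}}H^*(N),$$
the direct limit under restriction to smaller neighborhoods, with its cup product.

Concretely, a class in $\check H^*(K)$ is given by a class on some open $N\supset K$, and it is zero if and only if it restricts to zero on some smaller open $N'\supset K$.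

*Example.* Let $K=\{0\}\cup\{1/j:j\ge1\}$, placed on a line in $\mathbb R^n$. Then $\check H^0(K)$ is the group of locally constant functions $K\to\mathbb Z$. Such a function takes finitely many values on disjoint compact sets, hence extends to a locally constant function near $K$, and a locally constant function near $K$ that vanishes on $K$ vanishes near $K$. So $\check H^0(K)$ consists of the integer sequences that are eventually constant. Singular $H^0(K)$ consists of all integer functions on $K$, because the path components of $K$ are points. For spheres and manifolds there is no such difference.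

**Lemma 5.** If a compact $K\subset\mathbb R^n$ is homeomorphic to a sphere or to a compact manifold, then restriction $\check H^*(K)\to H^*(K)$ is a ring isomorphism onto singular cohomology.

*Proof.* First we find an open $N_0\supset K$ and a retraction $r:N_0\to K$. Given a homeomorphism $h:K\to S^k\subset\mathbb R^{k+1}$, extend $h$ by Tietze's theorem to $G:\mathbb R^n\to\mathbb R^{k+1}$, and let $N_0=\{G\ne0\}$, $r=h^{-1}(G/|G|)$. On $K$ we have $|G|=1$, so $r$ is the identity there. For a compact manifold, use that a compact locally contractible subset of $\mathbb R^n$ is a retract of a neighborhood (Hatcher, *Algebraic Topology*, Thm. A.7).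

Restriction is a ring homomorphism. It is surjective, because $r^*\alpha\in H^*(N_0)$ restricts to $\alpha$ on $K$. For injectivity, let a class in $H^*(N)$ vanish on $K$; restricting, we may assume $N\subset N_0$. For $y\in K$ the segment from $y$ to $r(y)$ is the single point $y\in N$. By compactness there is an open $N'$ with $K\subset N'\subset N$ such that for all $y\in N'$ the segment from $y$ to $r(y)$ lies in $N$. Along these segments the inclusion $N'\to N$ is homotopic to $N'\xrightarrow{\,r\,}K\subset N$. So the class vanishes on $N'$, that is, it is zero in $\check H^*(K)$. $\square$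

**Theorem 1.** Let $n\ge3$ and let $K\subset\mathbb R^n$ be compact and $m$-convex, $1\le m\le n-1$.

1. $\check H^{n-1}(K)=0$.
2. If $2m>n$, then $\check H^{n-2}(K)=0$.
3. If $2m=n$, then the group $\check H^{n-2}(K)=\check H^{2m-2}(K)$ is generated by cup products $a\cup b$ with $a,b\in\check H^{m-1}(K)$.

**Corollary 2.** If $K\subset\mathbb R^4$ is compact and 2-convex (in particular, if $K\subset\mathbb C^2$ is compact and linearly convex) and $\check H^1(K)=0$, then $\check H^2(K)=0$. In particular $K$ is not homeomorphic to $S^2$.

*Proof from Theorem 1.* Part 3 with $n=4$, $m=2$ says that $\check H^2(K)$ is generated by products of elements of $\check H^1(K)=0$. So $\check H^2(K)=0$. If $K$ were homeomorphic to $S^2$, Lemma 5 would give $\check H^1(K)=0$ and $\check H^2(K)=\mathbb Z$, a contradiction. $\square$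

**Theorem 3.** Let $n\ge3$ and $1\le m\le n-1$. There is an $m$-convex compact set in $\mathbb R^n$ homeomorphic to $S^{n-2}$ if and only if $2m<n$.

**Corollary 4.** A 2-convex compact set in $\mathbb R^4$ is not homeomorphic to $S^2$, $\mathbb{RP}^2$ or the Klein bottle. The torus $S^1\times S^1\subset\mathbb C^2$ is linearly convex, so the condition $\check H^1(K)=0$ in Corollary 2 cannot be dropped.

The torus and the sphere both have $H^2=\mathbb Z$. On the torus the generator is a product of two classes of degree 1, and on the sphere it is not. Our task is to see how a family of planes produces products.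

## 3. Chains off $K$ and cochains near $K$

Put $U=\mathbb R^n\setminus K$. The hypothesis gives a plane through each point of $U$, while the conclusion concerns $\check H^{n-2}(K)$. Alexander duality $H_1(U)\cong\check H^{n-2}(K)$ connects the two, but we need it with an explicit formula for the class attached to a loop, so we build it by hand.

**The cross product.** For singular chains $a$ in $Y$ and $c$ in $Z$, the Eilenberg–Zilber shuffle product is a chain $a\times c$ in $Y\times Z$. It is bilinear, natural in both factors, and satisfies
$$\partial(a\times c)=\partial a\times c+(-1)^{\dim a}a\times\partial c .$$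
If one factor is a point, it is the obvious thing: $p\times c$ is $c$ pushed forward by $z\mapsto(p,z)$, and $a\times t$ is $a$ pushed forward by $y\mapsto(y,t)$. *Example:* for two copies of the interval,
$$[0,1]\times[0,1]=[(0,0),(1,0),(1,1)]-[(0,0),(0,1),(1,1)].$$
The diagonal cancels in the boundary, which is $\{1\}\times I-\{0\}\times I+I\times\{0\}-I\times\{1\}$, in agreement with the formula.

**The cochain $T$.** Let $n\ge3$ and $X=\mathbb R^n\setminus\{0\}$. Choose a cocycle $w\in C^{n-1}(X)$ representing a generator of $H^{n-1}(X)\cong\mathbb Z$. Let $\hat w\in C^{n-1}(\mathbb R^n)$ be its extension by $0$ on simplices not contained in $X$, and put $T=\delta\hat w$. Then $T$ is a cocycle, it vanishes on $C_*(X)$ because $w$ is a cocycle there, and it represents the image of $[w]$ under the isomorphism $H^{n-1}(X)\to H^n(\mathbb R^n,X)$. So $T$ represents a generator of $H^n(\mathbb R^n,X)$.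

**The map $\Phi$.** Let $d(y,x)=y-x$. For $N\subset\mathbb R^n$ open define
$$\Phi^N:C_q(\mathbb R^n)\to C^{n-q}(N),\qquad \Phi^N(c)(a)=T\big(d_\#(a\times c)\big).\tag{1}$$
It has the following properties. Write $|c|$ for the union of the images of the simplices of $c$, a compact set.

The maps are compatible with restriction from $N$ to a smaller open set. Next, for $a\in C_{n-q+1}(N)$, since $T$ is a cocycle,
$$0=T\big(d_\#\partial(a\times c)\big)=\Phi^N(c)(\partial a)+(-1)^{n-q+1}\Phi^N(\partial c)(a),$$
so $\delta\Phi^N(c)=(-1)^{n-q}\Phi^N(\partial c)$: the map commutes with the differentials up to a sign that depends only on the degree. (Multiplying by suitable signs $\varepsilon_q$ with $\varepsilon_{q-1}=(-1)^{n-q}\varepsilon_q$ makes it an honest chain map.) Finally, if $|c|\cap N=\emptyset$, then $d(N\times|c|)\subset X$, and so $\Phi^N(c)=0$.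

For compact $K$ let $\check C^*(K)=\varinjlim_{N\supset K}C^*(N)$. Direct limits are exact, so its cohomology is $\check H^*(K)$. If $c\in C_*(\mathbb R^n\setminus K)$, then $N=\mathbb R^n\setminus|c|$ is an open neighborhood of $K$ with $\Phi^N(c)=0$. Therefore the $\Phi^N$ induce
$$\Phi_K:\ C_q(\mathbb R^n)/C_q(\mathbb R^n\setminus K)\to\check C^{n-q}(K),$$
a chain map up to sign, natural for inclusions $K'\subset K$.

**Lemma 6 (duality).** $\Phi_K:H_q(\mathbb R^n,\mathbb R^n\setminus K)\to\check H^{n-q}(K)$ is an isomorphism for every compact $K\subset\mathbb R^n$ and all $q$.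

*Proof.* We go from points to convex sets, then to finite unions of convex sets, then to all compact sets.

**Step (a): the empty set, a point, a convex set.** This step starts the induction. For $K=\emptyset$ both sides are $0$.

Let $K=\{p\}$. Balls around $p$ are cofinal, so $\check H^*(p)=\mathbb Z$ in degree $0$; both sides vanish for $q\neq n$. For $q=n$, evaluate $\Phi_K(c)$ at the point $p$: the result is $T(d_\#(p\times c))=T(g_\#c)$ with $g(x)=p-x$, a homeomorphism $(\mathbb R^n,\mathbb R^n\setminus p)\to(\mathbb R^n,X)$. Since $H_{n-1}(\mathbb R^n,X)=0$, we have $H^n(\mathbb R^n,X)\cong\operatorname{Hom}(H_n(\mathbb R^n,X),\mathbb Z)$, and $T$ represents a generator. So $c\mapsto T(g_\#c)$ is an isomorphism $H_n(\mathbb R^n,\mathbb R^n\setminus p)\to\mathbb Z=\check H^0(p)$.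

Let $K$ be compact and convex, $p\in K$, and choose $R$ such that $K$ lies in the open ball of radius $R$ about $p$. If $x\notin K$, then no point $p+\lambda(x-p)$ with $\lambda\ge1$ lies in $K$, since otherwise $x$ would lie on a segment joining two points of $K$. Hence
$$(x,t)\mapsto p+\big((1-t)+t\max(1,R/|x-p|)\big)(x-p)$$
deforms both $\mathbb R^n\setminus K$ and $\mathbb R^n\setminus p$ onto $\{|x-p|\ge R\}$. So the inclusion $\mathbb R^n\setminus K\to\mathbb R^n\setminus p$ is a homotopy equivalence, and $H_q(\mathbb R^n,\mathbb R^n\setminus K)\to H_q(\mathbb R^n,\mathbb R^n\setminus p)$ is an isomorphism. The open $\varepsilon$-neighborhoods of $K$ and of $p$ are convex and cofinal, so $\check H^*(K)\to\check H^*(p)$ is an isomorphism. By naturality $\Phi_K$ is an isomorphism.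

**Step (b): Mayer–Vietoris.** This step shows: if $\Phi$ is an isomorphism for $K_1$, $K_2$ and $K_1\cap K_2$, then it is one for $K_1\cup K_2$. Let $U_j=\mathbb R^n\setminus K_j$, write $C=C_*(\mathbb R^n)$ and $C(V)=C_*(V)$. The sequence
$$0\to \frac{C}{C(U_1\cap U_2)}\to \frac{C}{C(U_1)}\oplus \frac{C}{C(U_2)}\to \frac{C}{C(U_1)+C(U_2)}\to0\tag{2}$$
with maps $c\mapsto(c,c)$ and $(c_1,c_2)\mapsto c_1-c_2$ is exact. The first map is injective because $C(U_1)\cap C(U_2)=C(U_1\cap U_2)$. In the middle: if $c_1-c_2=u_1+u_2$ with $u_j\in C(U_j)$, then $(c_1,c_2)$ is the image of $c_1-u_1=c_2+u_2$. By the small simplices theorem $C(U_1)+C(U_2)\to C(U_1\cup U_2)$ induces isomorphisms in homology, so the last term of (2) maps quasi-isomorphically to $C/C(U_1\cup U_2)$. Here $U_1\cap U_2$ and $U_1\cup U_2$ are the complements of $K_1\cup K_2$ and $K_1\cap K_2$.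

For open $N_1\supset K_1$, $N_2\supset K_2$ there is the exact sequence
$$0\to\operatorname{Hom}(C(N_1)+C(N_2),\mathbb Z)\to C^*(N_1)\oplus C^*(N_2)\to C^*(N_1\cap N_2)\to0,\tag{3}$$
the dual of $0\to C(N_1\cap N_2)\to C(N_1)\oplus C(N_2)\to C(N_1)+C(N_2)\to0$; exactness survives because $C(N_1)+C(N_2)$ is free. Take the direct limit over all pairs $(N_1,N_2)$; it stays exact.

The middle term becomes $\check C^*(K_1)\oplus\check C^*(K_2)$. The first term receives a quasi-isomorphism from $C^*(N_1\cup N_2)$, and the sets $N_1\cup N_2$ are cofinal among the neighborhoods of $K_1\cup K_2$ (take $N_1=N_2=N$), so in the limit it receives a quasi-isomorphism from $\check C^*(K_1\cup K_2)$. The last term becomes $\check C^*(K_1\cap K_2)$, because the sets $N_1\cap N_2$ are cofinal among the neighborhoods of $K_1\cap K_2$: given an open $N\supset K_1\cap K_2$, the compact sets $K_1\setminus N$ and $K_2\setminus N$ are disjoint, hence have disjoint open neighborhoods $O_1,O_2$, and $(N\cup O_1)\cap(N\cup O_2)=N$.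

The maps $\Phi$ send (2) to the limit of (3). On the first and middle terms this is as before. On the last term use $c\mapsto\Phi^{N_1\cap N_2}(c)$; if $v\in C(U_j)$, shrink $N_j$ until it misses $|v|$, and then $\Phi^{N_1\cap N_2}(v)=0$, so the map is well defined on $C/(C(U_1)+C(U_2))$. It is the composite of the quasi-isomorphism to $C/C(U_1\cup U_2)$ with $\Phi_{K_1\cap K_2}$. Likewise the map on the first term is $\Phi_{K_1\cup K_2}$ followed by the quasi-isomorphism into the limit of the Hom groups. The squares commute because the $\Phi^N$ are compatible with restriction. So the long exact sequences form a ladder that commutes up to sign, and the five lemma gives the claim.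

**Step (c): finite unions of compact convex sets.** We induct on the number $r$ of sets. The case $r\le1$ is (a). For $r>1$ apply (b) to $K_1\cup\dots\cup K_{r-1}$ and $K_r$; their intersection is the union of the $r-1$ compact convex sets $K_j\cap K_r$, some of which may be empty.

**Step (d): arbitrary $K$.** This step passes to a limit. Let $K_j$ be the union of the closed cubes of the grid of side $2^{-j}$ that meet $K$. There are finitely many of them. The sets decrease with $j$, because a cube of side $2^{-j-1}$ meeting $K$ lies in a cube of side $2^{-j}$ meeting $K$. The cubes that do not meet $K$ form a locally finite family, so their union is closed, and its complement is an open set containing $K$ and contained in $K_j$; so $K_j$ is a neighborhood of $K$. Points of $K_j$ have distance at most $\sqrt n\,2^{-j}$ from $K$, so $K=\bigcap_jK_j$.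

Each compact set missing $K$ misses some $K_j$; since chains have compact support, $H_q(\mathbb R^n,\mathbb R^n\setminus K)=\varinjlim_jH_q(\mathbb R^n,\mathbb R^n\setminus K_j)$. Each open neighborhood of $K$ contains some $K_j$, hence is a neighborhood of it, so $\check H^*(K)=\varinjlim_j\check H^*(K_j)$. By naturality $\Phi_K$ is the direct limit of the isomorphisms $\Phi_{K_j}$ from (c). $\square$

**Proof of Theorem 1, part 1.** Every point of $U$ lies on an affine line missing $K$, inside its $m$-plane. Choose a ball containing $K$. Its complement is connected and lies in $U$, and each of these lines meets it. So $U$ is connected, and Lemma 6 gives $\check H^{n-1}(K)\cong H_1(\mathbb R^n,U)\cong\tilde H_0(U)=0$. $\square$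

## 4. The cocycle of a loop

Since $\mathbb R^n$ is contractible, $\partial:H_2(\mathbb R^n,U)\to H_1(U)$ is an isomorphism. With Lemma 6 we get an isomorphism
$$D=\Phi_K\circ\partial^{-1}:\ H_1(U)\xrightarrow{\ \cong\ }\check H^{n-2}(K).$$

Let $\gamma:[0,1]\to U$ be a loop, $0=t_0<\dots<t_r=1$ a partition, and $\sigma_i$ the affine $1$-simplex in $[0,1]$ from $t_{i-1}$ to $t_i$. Then $\sum_i\gamma_\#\sigma_i$ represents $[\gamma]$: the chain $\sum_i\sigma_i-\mathrm{id}_{[0,1]}$ is a cycle in the contractible space $[0,1]$, hence a boundary. Let $N\supset K$ be open with $N\cap\gamma([0,1])=\emptyset$, and put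
$$F(y,t)=y-\gamma(t),\qquad F(N\times[0,1])\subset X .$$

**Lemma 7.** $D[\gamma]$ is the image in $\check H^{n-2}(K)$ of $(-1)^{n-2}[\Lambda]$, where $\Lambda\in C^{n-2}(N)$ is the cocycle
$$\Lambda(a)=\sum_{i=1}^r w\big(F_\#(a\times\sigma_i)\big).\tag{4}$$
The classes $D[\gamma]$, over all loops $\gamma$ in $U$, generate $\check H^{n-2}(K)$.

*Proof.* Choose $c\in C_2(\mathbb R^n)$ with $\partial c=\sum_i\gamma_\#\sigma_i$. Then $D[\gamma]$ is represented by $\Phi^N(c)$, which is a cocycle on $N$ because $|\partial c|\cap N=\emptyset$. For $a\in C_{n-2}(N)$ use $T=\delta\hat w$ and the boundary formula: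
$$\Phi^N(c)(a)=\hat w\big(\partial d_\#(a\times c)\big)=\hat w\big(d_\#(\partial a\times c)\big)+(-1)^{n-2}\sum_i\hat w\big(d_\#(a\times\gamma_\#\sigma_i)\big).$$
By naturality $d_\#(a\times\gamma_\#\sigma_i)=F_\#(a\times\sigma_i)$. This is a chain in $X$, where $\hat w=w$, so the last sum is $\Lambda(a)$. The first term is the coboundary of the cochain $b\mapsto\hat w(d_\#(b\times c))$, $b\in C_{n-3}(N)$, evaluated on $a$. This proves the first claim, including that $\Lambda$ is a cocycle. For the second, every singular $1$-cycle is homologous to a sum of loops (after reversing simplices their endpoints match up, so that the simplices concatenate to loops). So the classes $[\gamma]$ generate $H_1(U)$, and $D$ is an isomorphism. $\square$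

In words, $\Lambda(a)$ measures how the chain $a$, seen from a point that travels along $\gamma$, wraps around the origin.

## 5. What a continuous family of planes would give

Let $m\ge 2$ and let $\gamma$ be a loop in $U$. Through each $\gamma(t)$ there is an $m$-plane missing $K$. The natural first attempt is to move this plane along the loop. Suppose that its direction, a linear subspace $L(t)$ with $(\gamma(t)+L(t))\cap K=\emptyset$, depends continuously on $t$, with $L(0)=L(1)$. Then $D[\gamma]=0$, as follows.

Let $S^1=[0,1]/(0\sim1)$. The set of $(y,t)$ with $y-\gamma(t)\in L(t)$ is closed in $\mathbb R^n\times S^1$, so its projection to $\mathbb R^n$ is closed, because $S^1$ is compact. It misses $K$, so its complement is an open $N\supset K$. With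
$$E=\{(v,t)\in\mathbb R^n\times S^1:\ v\notin L(t)\},$$
the map $\bar F:N\times S^1\to X$, $(y,t)\mapsto y-\gamma(t)$, factors as $(y,t)\mapsto(y-\gamma(t),t)\in E$ followed by the projection $E\to X$. Orthogonal projection to $L(t)^\perp$ and normalization deform $E$ onto the bundle of unit spheres of $L(t)^\perp$, a compact manifold of dimension $n-m<n-1$. So $H^{n-1}(E)=0$, and $\bar F^\#w=\delta\mu$ for some $\mu\in C^{n-2}(N\times S^1)$. Let $z$ be the image of $\sum_i\sigma_i$ in $C_1(S^1)$, a cycle. By (4),
$$\Lambda(a)=(\delta\mu)(a\times z)=\mu(\partial a\times z),$$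
which is a coboundary. Hence $D[\gamma]=0$ by Lemma 7.

This argument does not mention the topology of $K$, so it would give $\check H^{n-2}(K)=0$ for all $K$ if the continuous choice were always possible. The torus $T\subset\mathbb C^2$ shows that it is not: $T$ is 2-convex and $\check H^2(T)=\mathbb Z$, so some loop has $D[\gamma]\ne0$, and along that loop no continuous closed choice $L(t)$ exists. The pointwise hypothesis gives nothing that forces neighboring planes to be close to each other.

What the hypothesis does give is a choice that is constant on short intervals and jumps between them. The idea is to accept the jumps and to compute what each one contributes. At a jump, two planes $L,L'$ through the *same* point both miss $K$, so $K$, seen from that point, lies in $\mathbb R^n\setminus(L\cup L')$. For 2-planes in $\mathbb R^4$ in general position this is homotopy equivalent to $S^1\times S^1$, and its top class is a cup product.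

## 6. Planes with jumps: parts 2 and 3 of Theorem 1

Assume $2m\ge n$. Since $n\ge3$, we have $m\ge2$. Fix a loop $\gamma:[0,1]\to U$.

**Step 1: a piecewise constant choice of planes.** This step replaces the hypothesis by finitely many planes and one neighborhood of $K$. For each $t$ there is an $m$-dimensional linear subspace $L$ with $(\gamma(t)+L)\cap K=\emptyset$. Since $K$ is compact and $\gamma(t)+L$ closed, their distance is positive, so $(\gamma(s)+L)\cap K=\emptyset$ for all $s$ in a neighborhood of $t$ in $[0,1]$. These neighborhoods cover $[0,1]$. Take a partition $0=t_0<\dots<t_r=1$ of mesh smaller than a Lebesgue number of the cover. With $I_i=[t_{i-1},t_i]$ we obtain $m$-dimensional linear subspaces $L_1,\dots,L_r$ with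
$$(\gamma(s)+L_i)\cap K=\emptyset\qquad\text{for }s\in I_i .$$
Read indices mod $r$, so $L_{r+1}=L_1$; recall $\gamma(t_r)=\gamma(t_0)$. The set $\{(y,t)\in\mathbb R^n\times I_i:\ y-\gamma(t)\in L_i\}$ is closed and $I_i$ is compact, so its projection to $\mathbb R^n$ is closed; this projection misses $K$. Let $N$ be the complement of the union of the $r$ projections. Then $N\supset K$ is open and
$$F(N\times I_i)\subset\mathbb R^n\setminus L_i\qquad(i=1,\dots,r).\tag{5}$$
Since $0\in L_i$, this gives $N\cap\gamma([0,1])=\emptyset$, so (4) is available on $N$.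

**Step 2: $[\Lambda]$ is a sum over the jumps.** This step shows that only the jumps matter. The space $\mathbb R^n\setminus L_i$ is homotopy equivalent to $S^{n-m-1}$. As $n-1>n-m-1$ and $n-1>0$, we have $H^{n-1}(\mathbb R^n\setminus L_i)=0$. So on $\mathbb R^n\setminus L_i$ we can write $w=\delta\beta_i$ with $\beta_i\in C^{n-2}(\mathbb R^n\setminus L_i)$; take $\beta_{r+1}=\beta_1$. On
$$X_i=\mathbb R^n\setminus(L_i\cup L_{i+1})$$
both $\beta_i$ and $\beta_{i+1}$ are defined and $\delta(\beta_{i+1}-\beta_i)=w-w=0$. Let $\eta_i\in H^{n-2}(X_i)$ be the class of $\beta_{i+1}-\beta_i$. Put $F_t=F(\cdot,t)$. The time $t_i$ belongs to $I_i$ and to $I_{i+1}$ (for $i=r$ use $F_{t_r}=F_{t_0}$), so by (5) $F_{t_i}$ maps $N$ into $X_i$. The claim is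
$$[\Lambda]=(-1)^{n-1}\sum_{i=1}^rF_{t_i}^*\eta_i\ \in H^{n-2}(N).\tag{6}$$

Let $a\in C_{n-2}(N)$. By (5), $F_\#(a\times\sigma_i)$ is a chain in $\mathbb R^n\setminus L_i$, where $w=\delta\beta_i$. Since $\partial\sigma_i=t_i-t_{i-1}$,
$$\Lambda(a)=\sum_i\beta_i\big(F_\#\partial(a\times\sigma_i)\big)=\sum_i\beta_i\big(F_\#(\partial a\times\sigma_i)\big)+(-1)^{n-2}\sum_i\beta_i\big(F_{t_i\#}a-F_{t_{i-1}\#}a\big).$$
The first sum is the coboundary of $b\mapsto\sum_i\beta_i(F_\#(b\times\sigma_i))$, $b\in C_{n-3}(N)$, evaluated on $a$. In the second sum collect the terms with the same time $t_i$. The terms $\beta_i(F_{t_{i-1}\#}a)$, $i=1,\dots,r$, are the terms $\beta_{i+1}(F_{t_i\#}a)$, $i=0,\dots,r-1$, and the one with $i=0$ equals the one with $i=r$, because $F_{t_0}=F_{t_r}$ and $\beta_1=\beta_{r+1}$. So the second sum is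
$$(-1)^{n-2}\sum_{i=1}^r(\beta_i-\beta_{i+1})(F_{t_i\#}a)=(-1)^{n-1}\sum_{i=1}^r(\beta_{i+1}-\beta_i)(F_{t_i\#}a).$$
This proves (6).

**Step 3: the group that contains $\eta_i$.** This step determines where a jump can contribute, and of what form the contribution is.

**Lemma 8.** Let $2m\ge n\ge3$, $m\le n-1$, and let $L,L'\subset\mathbb R^n$ be $m$-dimensional linear subspaces.

(A) If $L\cap L'\ne0$, then $H^{n-2}(\mathbb R^n\setminus(L\cup L'))=0$.

(B) If $L\cap L'=0$, then $2m=n$, and $H^{2m-2}(\mathbb R^n\setminus(L\cup L'))$ is infinite cyclic, generated by $p^*e\cup q^*e'$, where $p,q$ are the projections of $\mathbb R^n=L\oplus L'$ to $L,L'$ and $e,e'$ are generators of $H^{m-1}(L\setminus0)$, $H^{m-1}(L'\setminus0)$.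

*Proof of (A).* Let $W=L\cap L'\neq 0$. The open sets $\mathbb R^n\setminus L$ and $\mathbb R^n\setminus L'$ have union $\mathbb R^n\setminus W$ and intersection $\mathbb R^n\setminus(L\cup L')$. Mayer–Vietoris gives the exact sequence
$$H^{n-2}(\mathbb R^n\setminus L)\oplus H^{n-2}(\mathbb R^n\setminus L')\to H^{n-2}(\mathbb R^n\setminus(L\cup L'))\to H^{n-1}(\mathbb R^n\setminus W).$$
Each summand on the left is $H^{n-2}(S^{n-m-1})$. It is $0$, since $n-2>n-m-1$ (this uses $m\ge2$) and $n-2\ge1$. The group on the right is $H^{n-1}(S^{n-\dim W-1})$. It is $0$, since $\dim W\ge1$ gives $n-1>n-\dim W-1$, and $n-1>0$. So the middle group is $0$.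

*Proof of (B).* If $L\cap L'=0$, then $2m\le n$, hence $2m=n$ and $\mathbb R^n=L\oplus L'$. A vector $x=p(x)+q(x)$ lies in $L$ if and only if $q(x)=0$, and in $L'$ if and only if $p(x)=0$. So
$$\mathbb R^n\setminus(L\cup L')=(L\setminus0)\times(L'\setminus0)\simeq S^{m-1}\times S^{m-1},$$
and the Künneth formula gives the statement, since $m-1\ge1$. $\square$

**Step 4: conclusion.** This step puts the pieces together. If $2m>n$, two $m$-dimensional subspaces always intersect in more than $0$, so case (A) applies to each pair $L_i,L_{i+1}$. All $\eta_i$ vanish, and (6) and Lemma 7 give $D[\gamma]=0$ for every loop $\gamma$. Since the $D[\gamma]$ generate $\check H^{n-2}(K)$, this group is $0$. This is part 2.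

If $2m=n$, then each $\eta_i$ is either $0$ or of the form $k_i\,p_i^*e_i\cup q_i^*e_i'$ with $k_i\in\mathbb Z$. In the second case
$$F_{t_i}^*\eta_i=k_i\,(p_iF_{t_i})^*e_i\cup(q_iF_{t_i})^*e_i',$$
and both factors lie in $H^{m-1}(N)$. By (6) and Lemma 7, $D[\gamma]$ is the image in $\check H^{2m-2}(K)$ of a sum of classes $\pm F_{t_i}^*\eta_i$, hence a sum of cup products of elements of $\check H^{m-1}(K)$. Since the $D[\gamma]$ generate $\check H^{n-2}(K)=\check H^{2m-2}(K)$, part 3 follows. $\blacksquare$

With Theorem 1 proved, Corollary 2 holds, and the problem of sphere is settled negatively in both versions.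

## 7. The four jumps around the torus

Let us run the proof on $T\subset\mathbb C^2$. Take the loop
$$\gamma(\theta)=(r_1,r_2),\qquad r_1=1+\tfrac12\cos\theta,\quad r_2=1+\tfrac12\sin\theta,\qquad -\tfrac\pi4\le\theta\le\tfrac{7\pi}4,$$
which circles the point $(1,1)\in T$ and stays outside $T$. Where $\cos\theta\ne0$ we have $r_1\ne1$, and the direction $L=0\times\mathbb C$ is admissible. Where $\sin\theta\ne0$, the direction $L'=\mathbb C\times0$ is admissible. So on the four intervals cut at $\theta=-\frac\pi4,\frac\pi4,\frac{3\pi}4,\frac{5\pi}4,\frac{7\pi}4$ we may use $L,L',L,L'$ in turn. There are four jumps, each between $L$ and $L'$, so each $\eta_i$ is $\pm\eta$ for one class $\eta\in H^2(\mathbb C^*\times\mathbb C^*)$, where $\mathbb C^*=\mathbb C\setminus0$.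

This $\eta$ is a generator. In the Mayer–Vietoris sequence of $\mathbb R^4\setminus L$ and $\mathbb R^4\setminus L'$, both homotopy equivalent to $S^1$, the groups $H^2$ and $H^3$ of the two pieces vanish, so the connecting map $H^2(\mathbb C^*\times\mathbb C^*)\to H^3(X)$ is an isomorphism. By its definition it sends the class of a difference of primitives of $w$ on the two pieces to $\pm[w]$. Hence $\eta=\pm z_1^*e\cup z_2^*e$, with $e$ a generator of $H^1(\mathbb C^*)$.

At a jump, $F_t(y)=(y_1-r_1,\,y_2-r_2)$. As a map from the unit circle to $\mathbb C^*$, $y_j\mapsto y_j-r_j$ has degree $d_j=1$ if $0<r_j<1$ and $d_j=0$ if $r_j>1$. Let $e_1,e_2\in H^1(T)$ be the pullbacks of $e$ under $y_1,y_2$. Then $F_t^*\eta$ restricts to $\pm d_1d_2\,e_1\cup e_2$ on $T$. The four jumps have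
$$(d_1,d_2)=(0,0),\ (1,0),\ (1,1),\ (0,1)\qquad\text{at}\quad\theta=\tfrac\pi4,\ \tfrac{3\pi}4,\ \tfrac{5\pi}4,\ \tfrac{7\pi}4 .$$
Only the jump at $\frac{5\pi}4$ contributes, and $D[\gamma]=\pm e_1\cup e_2$, a generator of $\check H^2(T)=H^2(T)=\mathbb Z$. In particular, this $\gamma$ is a loop along which no continuous closed choice of planes exists.

## 8. Spheres of codimension two: proof of Theorem 3

**Step 1: no sphere when $2m\ge n$.** This step applies Theorem 1. Let $K$ be compact, $m$-convex and homeomorphic to $S^{n-2}$. Since $n-2\ge1$, Lemma 5 gives $\check H^{n-2}(K)=\mathbb Z\ne0$. If $2m>n$, this contradicts part 2 of Theorem 1. If $2m=n$, then $m\ge2$ and $0<m-1<2m-2=n-2$, so $\check H^{m-1}(K)=0$ by Lemma 5. Part 3 then gives $\check H^{n-2}(K)=0$, a contradiction.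

**Step 2: a sphere when $2m<n$.** This step constructs one, by the bending of Section 1. Since $n-1\ge2m$, we can write $\mathbb R^{n-1}=\mathbb R^p\times\mathbb R^q$, $y=(y',y'')$, with $p,q\ge m$. Put
$$K=\{(y,h(y))\in\mathbb R^{n-1}\times\mathbb R:\ |y|=1\},\qquad h(y)=|y'|^2-|y''|^2 .$$
For $n=3$, $m=1$ this is a saddle-shaped closed curve in $\mathbb R^3$. For $n=4$, $p=2$, $q=1$ it is the bent sphere $B$ of Section 1. The set $K$ is compact and homeomorphic to $S^{n-2}$. Let $x=(y_0,s)\notin K$. In each case we give a plane of dimension at least $m$ through $x$ that misses $K$; any $m$-plane through $x$ inside it then does too.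

*Case $|y_0|>1$.* The hyperplane $P=\{y:\ y\cdot y_0=|y_0|^2\}$ of $\mathbb R^{n-1}$ has distance $|y_0|>1$ from the origin, so it misses the unit sphere. Thus $P\times\mathbb R$ is a hyperplane through $x$ that misses $K$, of dimension $n-1\ge m$.

*Case $|y_0|=1$.* Then $s\ne h(y_0)$. The same $P$ is tangent to the unit sphere and meets it only at $y_0$. The only point of $K$ over $P$ is $(y_0,h(y_0))$, and its height is not $s$. So $P\times\{s\}$ passes through $x$ and misses $K$. Its dimension is $n-2\ge(n-1)/2\ge m$, where the first inequality is $n\ge3$.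

*Case $|y_0|<1$.* The inequality $|y_0'|^2+|y_0''|^2<1$ says
$$2|y_0'|^2-1<1-2|y_0''|^2,$$
so $s$ differs from at least one of these two numbers. If $s\ne2|y_0'|^2-1$, take the $q$-plane $\{(y_0',y'',s):\ y''\in\mathbb R^q\}$. A point of $K$ in it would have $|y''|^2=1-|y_0'|^2$, hence height $|y_0'|^2-|y''|^2=2|y_0'|^2-1\ne s$. If $s\ne1-2|y_0''|^2$, take the $p$-plane $\{(y',y_0'',s):\ y'\in\mathbb R^p\}$. A point of $K$ in it would have $|y'|^2=1-|y_0''|^2$, hence height $|y'|^2-|y_0''|^2=1-2|y_0''|^2\ne s$. So neither plane meets $K$ in its case.

Therefore $K$ is $m$-convex. $\blacksquare$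

In particular, a compact set in $\mathbb R^4$ homeomorphic to $S^2$ can be 1-convex, as $B$ is, but never 2- or 3-convex.

## 9. Other closed surfaces in $\mathbb R^4$: proof of Corollary 4

Let $K\subset\mathbb R^4$ be a 2-convex compact set homeomorphic to a closed surface. By part 3 of Theorem 1 with $n=4$, $m=2$, together with Lemma 5, the group $H^2(K)$ is generated by cup products of integral classes of degree $1$. We check the surfaces named in the corollary.

For $S^2$ we have $H^1=0$ and $H^2=\mathbb Z$. For $\mathbb{RP}^2$ we have $H^1=0$ and $H^2=\mathbb Z/2$. In both cases the products generate only $0$, while $H^2\ne0$; both surfaces are excluded.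

For the Klein bottle, $H_1=\mathbb Z\oplus\mathbb Z/2$, so $H^1=\mathbb Z$, and $H^2=\mathbb Z/2$. Graded commutativity gives only $2(a\cup a)=0$ for a class $a$ of degree $1$, which says nothing in $\mathbb Z/2$, so we argue differently. Let $f:K\to S^1$ be the projection of the Klein bottle as a circle bundle over the circle. On $H_1$ it is surjective onto $\mathbb Z$ with torsion kernel, so $H^1(K)$ is generated by $a=f^*e$ with $e$ a generator of $H^1(S^1)$. Then $a\cup a=f^*(e\cup e)=0$, because $H^2(S^1)=0$. So all products of degree-1 classes vanish, while $H^2\ne0$; the Klein bottle is excluded.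

For the torus, let $m\ge2$ and consider more generally $K=S^{m-1}\times S^{m-1}\subset\mathbb R^m\times\mathbb R^m$. If $x=(x_1,x_2)\notin K$, then $x_1\notin S^{m-1}$ or $x_2\notin S^{m-1}$. Accordingly $\{x_1\}\times\mathbb R^m$ or $\mathbb R^m\times\{x_2\}$ is an $m$-plane through $x$ that misses $K$. So $K$ is $m$-convex in $\mathbb R^{2m}$, while $\check H^{2m-2}(K)=\mathbb Z\ne0$. Hence part 3 of Theorem 1 cannot be strengthened to vanishing. For $m=2$ and $\mathbb R^2=\mathbb C$ these planes are complex lines, so $S^1\times S^1\subset\mathbb C^2$ is linearly convex, and the condition $\check H^1(K)=0$ in Corollary 2 cannot be dropped. $\blacksquare$
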